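\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Wavelet Riesz Frames Are Riesz Bases}


\begin{abstract}
A Riesz frame is a frame all of whose subfamilies are frames for their closed spans with common bounds. We prove that a wavelet system $\{a^{j/2}\psi(a^jx-kb)\}_{j,k\in\mathbb Z}$ in $L^2(\mathbb R)$, with arbitrary real $a>1$ and $b>0$, is a Riesz frame if and only if it is a Riesz basis, with the same bounds. More generally, for the dilates and lattice translates of one nonzero function in $L^2(\mathbb R^d)$, a lower frame bound common to all finite subfamilies is the same thing as a lower Riesz bound. The proof studies minimal linear dependencies. A common lower bound forces the range of scales in such a dependency to be uniformly bounded, whereas translating, dilating and splicing one of them would produce another with a larger range.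
\end{abstract}

\section{The question and the result}

\subsection{Riesz frames and wavelets}

Let $H$ be a separable Hilbert space. A family $\{\varphi_i\}_{i\in I}$ is a \emph{frame} for $H$ with bounds $A,B>0$ if
\[
A\|f\|^2\le\sum_{i\in I}|\langle f,\varphi_i\rangle|^2\le B\|f\|^2\qquad(f\in H).
\]
It is a \emph{Riesz sequence} with bounds $A,B>0$ if
\[
A\sum|c_i|^2\le\Bigl\|\sum c_i\varphi_i\Bigr\|^2\le B\sum|c_i|^2
\]
for all finitely supported scalar families $(c_i)$, and a \emph{Riesz basis} for $H$ if moreover its closed linear span is $H$. A Riesz basis is an orthonormal basis seen through a bounded invertible operator and has no redundancy. A frame may be highly redundant.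

Between the two stands the notion of a \emph{Riesz frame} with bounds $A,B$: a frame for $H$ such that every subfamily $\{\varphi_i\}_{i\in J}$, $J\subseteq I$, is a frame for its closed linear span with bounds $A,B$. Every Riesz basis is a Riesz frame. The converse fails for trivial reasons: a finite family of nonzero vectors has only finitely many subfamilies, each of them is a frame for its span, and so the family is a Riesz frame for its span, whether or not it is linearly independent. What a Riesz frame cannot contain is an infinite supply of ever more delicate dependencies, since these would drive the lower bounds of subfamilies to zero.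

Now consider a wavelet system in $L^2(\mathbb R)$,
\[
\psi_{j,k}(x)=a^{j/2}\psi(a^jx-kb),\qquad j,k\in\mathbb Z,\quad a>1,\ b>0 .
\]
All its elements come from one function, and dilations carry any linear dependency to all scales. One may guess that a single dependency therefore breeds infinitely many, that these combine into delicate ones, and that the common lower bound is lost. This is the conjecture posed in \cite{source}: \emph{if $\{\psi_{j,k}\}_{j,k\in\mathbb Z}$ is a Riesz frame, then it is a Riesz basis.} We prove it.

\begin{theorem}\label{thm:main}
Let $\psi\in L^2(\mathbb R)$, $a>1$ and $b>0$. If $\{\psi_{j,k}\}_{j,k\in\mathbb Z}$ is a Riesz frame for $L^2(\mathbb R)$ with bounds $A,B$, then it is a Riesz basis for $L^2(\mathbb R)$ with the same bounds. Conversely, if it is a Riesz basis with bounds $A,B$, then it is a Riesz frame with bounds $A,B$.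
\end{theorem}

The argument uses only finite subfamilies and only lower bounds, and it works in any dimension. For $\psi\in L^2(\mathbb R^d)$, $a\in\mathbb R$ with $|a|>1$, and $P\in GL_d(\mathbb R)$, put
\[
\psi_{j,k}(x)=|a|^{dj/2}\psi(a^jx-Pk),\qquad (j,k)\in I:=\mathbb Z\times\mathbb Z^d .
\]
The system of Theorem~\ref{thm:main} is the case $d=1$, $a>1$, $P=b$.

\begin{theorem}\label{thm:strong}
Let $d\ge1$, $|a|>1$, $P\in GL_d(\mathbb R)$, $0\ne\psi\in L^2(\mathbb R^d)$ and $A>0$. The following are equivalent.
\begin{enumerate}
\item[(i)] Every finite subfamily of $\{\psi_{j,k}\}$ satisfies the lower frame inequality with constant $A$ on its linear span.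
\item[(ii)] $A\sum_{i}|c_i|^2\le\bigl\|\sum_i c_i\psi_i\bigr\|^2$ for all finitely supported $(c_i)_{i\in I}$.
\end{enumerate}
Thus the best lower frame bound common to all finite subfamilies equals the best lower Riesz bound. In particular, if $\{\psi_{j,k}\}$ is a Riesz frame for its closed span with bounds $A,B$, then it is a Riesz basis for that span with bounds $A,B$.
\end{theorem}

No upper bound and no completeness is assumed in the equivalence. A reader interested in Theorem~\ref{thm:main} only may read $d=1$ throughout.

\begin{remark}[The hypotheses]\label{rem:hyp}
\emph{One generator.} List an orthonormal wavelet basis, such as the Haar basis, twice. Each basis vector occurs at most twice in a subfamily, so every subfamily is a frame for its closed span with bounds $1,2$. This system with two generators is a Riesz frame but not a Riesz basis. Its minimal dependencies are the pairs of equal vectors, so each of them lives on one scale. With one generator there are no dependencies within one scale (Lemma~\ref{lem:onelevel}).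

\emph{Dilation factor.} For $a=1$ the theorem fails: with $d=1$, $\psi=\mathbf 1_{[0,1)}$ and $P=1$, each vector of the orthonormal system $\{\psi(\cdot-k)\}$ is listed infinitely often, so (i) holds with $A=1$ while (ii) fails for every $A>0$. The condition $|a|>1$ enters in Lemma~\ref{lem:span}: distant scales are almost orthogonal.
\end{remark}

\subsection{The mechanism on the smallest example}\label{sec:example}

Take $d=1$, $a=2$, $P=1$ and $\psi=\mathbf 1_{[0,1)}$. There is an evident dependency with two scales,
\[
\psi_{0,0}=2^{-1/2}\psi_{1,0}+2^{-1/2}\psi_{1,1}.
\]
Dilating it gives $\psi_{1,0}=2^{-1/2}\psi_{2,0}+2^{-1/2}\psi_{2,1}$. The two relations share $\psi_{1,0}$. Eliminating it, we splice them into one with three scales: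
\[
\psi_{0,0}=2^{-1/2}\psi_{1,1}+\tfrac12\psi_{2,1}+\tfrac12\psi_{2,0}.
\]
Repeating this we reach, for every $n\ge1$,
\[
\psi_{0,0}=\sum_{m=1}^n2^{-m/2}\psi_{m,1}+2^{-n/2}\psi_{n,0},
\]
which only says that $[0,1)$ is the disjoint union of the intervals $[2^{-m},2^{1-m})$, $1\le m\le n$, and $[0,2^{-n})$. Now omit $\psi_{n,0}$. The remaining $n+1$ functions are linearly independent, and the combination $\psi_{0,0}-\sum_{m=1}^n2^{-m/2}\psi_{m,1}$ has squared norm $2^{-n}$ although its coefficient vector has squared norm $2-2^{-n}$. For linearly independent vectors a lower frame bound is a lower Riesz bound (Lemma~\ref{lem:fin} below), so the lower frame bound of this subfamily is at most $2^{-n}/(2-2^{-n})$. There is no common lower bound.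

In general we know neither the relation nor its coefficients, and three difficulties arise.

\begin{enumerate}
\item We need a reason why long relations are impossible under (i) that does not depend on their coefficients. Call a dependent set \emph{minimal} if its proper subsets are independent. Section~\ref{sec:circuits} shows that for minimal dependent sets the normalized coefficients are bounded below, the number of terms is bounded above, and hence, by near-orthogonality of distant scales, the range of scales is bounded.
\item Splicing requires two relations with a common element. In the example the dilated relation happened to meet the original one. In general we must first translate. But if two scales differ by $m$ and $a^m$ is irrational, no nonzero translation respects the positions occurring in the system at both scales. Section~\ref{sec:moving} shows that approximate translations are good enough, and then that such pairs of scales do not occur in a minimal relation: if its smallest scale is $0$, then $a^j$ is rational for each of its scales $j$.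
\item Eliminating a common element may cancel more than intended, and the result may fall apart into shorter relations. A standard fact about minimal dependent sets, proved in Section~\ref{sec:splicing}, deals with this: if two minimal dependent sets meet, then any element of the first and any element of the second lie in a common minimal dependent set.
\end{enumerate}

\section{Reduction to linear independence}\label{sec:reduction}

For $F\subset I$ finite let
\[
V_F:\mathbb C^F\to L^2(\mathbb R^d),\qquad V_Fc=\sum_{i\in F}c_i\psi_i ,
\qquad\text{so that}\qquad V_F^*f=(\langle f,\psi_i\rangle)_{i\in F}.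
\]
The lower frame inequality for $\{\psi_i\}_{i\in F}$ on its span says that $\|V_F^*f\|^2\ge A\|f\|^2$ for $f\in\operatorname{ran}V_F$. Linear dependence always refers to the indexed family, so a family with a repeated vector is dependent. We say that $F$ is (in)dependent if $\{\psi_i\}_{i\in F}$ is, and call $c\in\ker V_F$ a \emph{relation} supported in $F$.

\begin{lemma}\label{lem:fin}
Let $F\subset I$ be finite, and let $\{\psi_i\}_{i\in F}$ satisfy the lower frame inequality with constant $A$ on its span. Then
\begin{equation}\label{eq:dist}
\operatorname{dist}(c,\ker V_F)\le A^{-1/2}\|V_Fc\|\qquad(c\in\mathbb C^F).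
\end{equation}
In particular, if $F$ is independent, then $\|V_Fc\|^2\ge A\|c\|^2$ for all $c\in\mathbb C^F$.
\end{lemma}

\begin{proof}
Let $c_\perp$ be the component of $c$ orthogonal to $\ker V_F$, so that $V_Fc_\perp=V_Fc$. Since $(\ker V_F)^\perp=\operatorname{ran}V_F^*$ and $V_F^*$ vanishes on $(\operatorname{ran}V_F)^\perp$, we can write $c_\perp=V_F^*f$ with $f\in\operatorname{ran}V_F$. Then
\[
\|c_\perp\|^2=\langle c_\perp,V_F^*f\rangle=\langle V_Fc_\perp,f\rangle\le\|V_Fc\|\,\|f\|\le\|V_Fc\|\,A^{-1/2}\|V_F^*f\|=A^{-1/2}\|V_Fc\|\,\|c_\perp\| .
\]
Since $\|c_\perp\|=\operatorname{dist}(c,\ker V_F)$, this gives \eqref{eq:dist}.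
\end{proof}

Lemma~\ref{lem:fin} will be used in two ways: independent sets are quantitatively independent, and an approximate relation is close to an exact one. By its last statement, the implication (i)$\Rightarrow$(ii) of Theorem~\ref{thm:strong} follows from the next result, whose proof occupies the rest of the paper.

\begin{proposition}\label{prop:indep}
Let $d$, $a$, $P$, $\psi$ and $A$ be as in Theorem~\textup{\ref{thm:strong}}. If \textup{(i)} holds, then every finite subfamily of $\{\psi_{j,k}\}$ is linearly independent.
\end{proposition}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:strong} from Proposition~\ref{prop:indep}]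
The implication (i)$\Rightarrow$(ii) has just been explained.

Next we pass from Riesz bounds to frame bounds. Let $J\subseteq I$, let (ii) hold, and assume either that $J$ is finite or that the upper Riesz bound $B$ also holds. Then the synthesis operator $V_J:\ell^2(J)\to L^2(\mathbb R^d)$, $V_Jc=\sum_{i\in J}c_i\psi_i$, is bounded and satisfies $\|V_Jc\|^2\ge A\|c\|^2$. So its range is closed and equals the closed span $H_J$ of $\{\psi_i\}_{i\in J}$. For $f=V_Jc\in H_J$,
\[
\|f\|^2=\langle V_Jc,f\rangle=\langle c,V_J^*f\rangle\le\|c\|\,\|V_J^*f\|\le A^{-1/2}\|f\|\,\|V_J^*f\| ,
\]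
which gives the lower frame inequality with constant $A$ on $H_J$. For finite $J$ this is (ii)$\Rightarrow$(i). If the upper Riesz bound holds, then $\|V_J^*f\|^2\le\|V_J\|^2\|f\|^2\le B\|f\|^2$ in addition. For $d=1$, $a>1$, $P=b$ this shows that a Riesz basis with bounds $A,B$ is a Riesz frame with bounds $A,B$.

Finally, let $\psi\ne0$ and let $\{\psi_{j,k}\}$ be a Riesz frame, with bounds $A,B$, for its closed span. Its finite subfamilies satisfy (i), hence (ii) holds. For finite $F$ the upper frame bound gives $\|V_F^*f\|^2\le B\|f\|^2$ on the closed span, and $V_F^*$ vanishes on its orthogonal complement. So $\|V_F\|^2=\|V_F^*\|^2\le B$, which is the upper Riesz bound. Hence the system is a Riesz basis for its closed span with bounds $A,B$. In Theorem~\ref{thm:main} a frame for $L^2(\mathbb R)$ has $\psi\ne0$ and closed span $L^2(\mathbb R)$, because a function orthogonal to all $\psi_{j,k}$ vanishes by the lower frame inequality.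
\end{proof}

\subsection*{Standing assumptions}
From now on $\psi\ne0$, and (i) holds with a constant $A>0$. We may assume $P=\mathrm{Id}$: the unitary $Uf(x)=|\det P|^{1/2}f(Px)$ maps $|a|^{dj/2}\psi(a^jx-Pk)$ to $|a|^{dj/2}(U\psi)(a^jx-k)$, and neither (i) nor independence is affected. Multiplying $\psi$ by a constant $s>0$ and $A$ by $s^2$, we may also assume $\|\psi\|=1$.

For translations it is convenient to have the functions $\psi_{j,y}(x)=|a|^{dj/2}\psi(a^jx-y)$ for \emph{real} $y\in\mathbb R^d$ too. With the unitaries $Df(x)=|a|^{d/2}f(ax)$ and $T_tf(x)=f(x-t)$ we have
\begin{equation}\label{eq:DT}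
D^m\psi_{j,y}=\psi_{j+m,y},\qquad T_t\psi_{j,y}=\psi_{j,y+a^jt}\qquad(m\in\mathbb Z,\ t\in\mathbb R^d).
\end{equation}
Moreover, $\|\psi_{j,y}-\psi_{j,y'}\|=\omega(y-y')$ with $\omega(h)=\|\psi-T_h\psi\|$, and $\omega(h)\to0$ as $h\to0$ by continuity of translation in $L^2$.

\section{Minimal dependencies are uniformly bounded}\label{sec:circuits}

\begin{definition}
A \emph{circuit} is a finite dependent set $C\subset I$ all of whose proper subsets are independent. For $(j,k)\in I$ we call $j$ its \emph{level}. The \emph{span} of a circuit is the difference of its largest and smallest levels.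
\end{definition}

Every finite dependent set contains a circuit, so Proposition~\ref{prop:indep} says that there are no circuits. A circuit has at least two elements, because $\psi\ne0$. If $C$ is a circuit, every nonzero relation supported in $C$ has only nonzero entries, as otherwise a proper subset would be dependent. Hence $\ker V_C$ is one-dimensional, since two non-proportional relations would have a nonzero combination with a zero entry. We write $c^C$ for a spanning vector with $\|c^C\|=1$; it is unique up to a unimodular factor. Finally, if a unitary operator maps $\psi_i$ to $\psi_{i'}$ for all $i\in C$, and $i\mapsto i'\in I$ is injective, then $\{i':i\in C\}$ is again a circuit. For example, $D$ shifts circuits by one level.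

The following lemmas hold for every circuit, with constants that depend only on $\psi$, $a$, $d$ and $A$.

\begin{lemma}\label{lem:coeff}
Put $\kappa=\frac{A}{1+A}$ and $M=1/\kappa$. For every circuit $C$ we have $|c^C_i|^2\ge\kappa$ for all $i\in C$. Hence $|C|\le M$ and $\sum_{i\in C}|c_i^C|\le\sqrt M$.
\end{lemma}

\begin{proof}
Let $c=c^C$. The set $C\setminus\{i\}$ is independent, so Lemma~\ref{lem:fin} and $\|\psi_i\|=1$ give
\[
|c_i|^2=\|c_i\psi_i\|^2=\Bigl\|\sum_{l\in C\setminus\{i\}}c_l\psi_l\Bigr\|^2\ge A\sum_{l\in C\setminus\{i\}}|c_l|^2=A(1-|c_i|^2),
\]
that is, $|c_i|^2\ge\kappa$. Summing over $i$ yields $\kappa|C|\le1$, and the last bound follows by the Cauchy--Schwarz inequality.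
\end{proof}

\begin{lemma}\label{lem:onelevel}
Every circuit has span at least $1$.
\end{lemma}

\begin{proof}
Suppose all levels of a circuit equal $j$. Applying $D^{-j}$, we get a relation $\sum_k\alpha_k\psi(\cdot-k)=0$ with finitely many, not all zero, coefficients. Taking Fourier transforms gives $m\hat\psi=0$ a.e., where $m$ is a nonzero trigonometric polynomial. The zero set of $m$ is null: for $d=1$ it is finite in each period. For $d>1$, write $m$ as a trigonometric polynomial in the last variable. Its coefficients are trigonometric polynomials in the other $d-1$ variables, one of them is not identically zero, hence by induction nonzero at almost every point, and Fubini's theorem applies. So $\hat\psi=0$ a.e., contradicting $\psi\ne0$.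
\end{proof}

This is the step that fails with two generators (Remark~\ref{rem:hyp}). To bound the span from above we use that functions at distant scales are almost orthogonal, uniformly in their positions.

\begin{lemma}\label{lem:span}
There is $R_0<\infty$ such that every circuit has span at most $R_0$.
\end{lemma}

\begin{proof}
Let $\rho(m)=\sup_{y\in\mathbb R^d}|\langle\psi,\psi_{m,y}\rangle|$ for $m\in\mathbb Z$. We first show that $\rho(m)\to0$ as $|m|\to\infty$. Given $\eta>0$, choose a bounded function $g$ with compact support and $\|\psi-g\|\le\eta$, and let $g_{m,y}(x)=|a|^{dm/2}g(a^mx-y)$. From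
\[
\langle\psi,\psi_{m,y}\rangle=\langle\psi-g,\psi_{m,y}\rangle+\langle g,\psi_{m,y}-g_{m,y}\rangle+\langle g,g_{m,y}\rangle
\]
we get $|\langle\psi,\psi_{m,y}\rangle|\le\eta+(1+\eta)\eta+|\langle g,g_{m,y}\rangle|$. Since $\|g_{m,y}\|_1=|a|^{-dm/2}\|g\|_1$ and $\|g_{m,y}\|_\infty=|a|^{dm/2}\|g\|_\infty$,
\[
|\langle g,g_{m,y}\rangle|\le\min\bigl(\|g\|_\infty\|g_{m,y}\|_1,\ \|g\|_1\|g_{m,y}\|_\infty\bigr)=|a|^{-d|m|/2}\|g\|_1\|g\|_\infty ,
\]
which tends to $0$ because $|a|>1$. As $\eta$ was arbitrary, $\rho(m)\to0$. Applying first $D^{-j}$ and then $T_{-k}$ to both arguments, we see that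
\[
|\langle\psi_{j,k},\psi_{j',k'}\rangle|=|\langle\psi,\psi_{j'-j,\,k'-a^{j'-j}k}\rangle|\le\rho(j'-j).
\]

Now let $C$ be a circuit, $c=c^C$, and $\emptyset\ne S\subsetneq C$. The set $S$ is independent and $\sum_{i\in S}c_i\psi_i=-\sum_{l\in C\setminus S}c_l\psi_l$. Hence, by Lemmas~\ref{lem:fin} and~\ref{lem:coeff},
\[
A\kappa\le A\sum_{i\in S}|c_i|^2\le\Bigl\|\sum_{i\in S}c_i\psi_i\Bigr\|^2
\le\sum_{i\in S,\,l\in C\setminus S}|c_i||c_l||\langle\psi_i,\psi_l\rangle|
\le M\max_{i\in S,\,l\in C\setminus S}|\langle\psi_i,\psi_l\rangle| .
\]
So no splitting of $C$ into two nonempty parts is almost orthogonal. Choose $R\ge1$ with $\rho(m)<A\kappa/M$ whenever $|m|>R$. If two consecutive levels occurring in $C$ differed by more than $R$, the set $S$ of the elements of $C$ whose level is at most the lower of the two would violate the last inequality. As $C$ has at most $M$ levels, its span is at most $R_0=R(M-1)$.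
\end{proof}

If there are circuits at all, there is therefore one of largest span. The aim of the next two sections is to construct from it a circuit of larger span.

\section{Moving circuits by translations}\label{sec:moving}

By \eqref{eq:DT}, the translation $T_t$ moves the index $(j,k)$ to $(j,k+a^jt)$. It maps a circuit to a circuit if $a^jt\in\mathbb Z^d$ for all levels $j$ of the circuit. When $a$ is irrational and the levels $0$ and $1$ occur, only $t=0$ qualifies, since a nonzero coordinate of $t$ would give $a$ as a quotient of two integers. But $a^jt$ can be made \emph{almost} integral for several $j$ at once. The translated relation, after rounding, is then an approximate relation within the system, and \eqref{eq:dist} turns it into an exact one. Because the constants are uniform, the admissible rounding error does not depend on the circuit, so that the procedure can be repeated.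

\begin{lemma}\label{lem:approx}
There is $\varepsilon>0$, depending only on $\psi$ and $A$, such that the following holds. Let $C$ be a circuit and $t\in\mathbb R^d$, and suppose that for each level $j$ of $C$ there is $n_j\in\mathbb Z^d$ with $|a^jt-n_j|\le\varepsilon$. Then $C'=\{(j,k+n_j):(j,k)\in C\}$ is a circuit.
\end{lemma}

\begin{proof}
Choose $\varepsilon>0$ so small that $\eta:=\sup_{|h|\le\varepsilon}\omega(h)$ satisfies $\sqrt{M/A}\,\eta<\frac12\sqrt\kappa$. As $\kappa<1$, also $\sqrt M\,\eta<\sqrt A$. The map $(j,k)\mapsto(j,k+n_j)$ is a bijection $C\to C'$, and we use it to index vectors on $C'$ by $C$.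

\emph{$C'$ is dependent.} Let $c=c^C$. Applying $T_t$ to the relation of $C$ gives $\sum_Cc_{j,k}\psi_{j,k+a^jt}=0$. Replacing $a^jt$ by $n_j$ changes each function by at most $\eta$ in norm, so
\[
\Bigl\|\sum_{(j,k)\in C}c_{j,k}\psi_{j,k+n_j}\Bigr\|\le\eta\sum_C|c_{j,k}|\le\sqrt M\,\eta .
\]
By \eqref{eq:dist} for $C'$ there is a vector in $\ker V_{C'}$ at distance at most $A^{-1/2}\sqrt M\,\eta<\frac12\sqrt\kappa<1=\|c\|$ from $c$. It is nonzero, so $C'$ is dependent.

\emph{$C'$ is minimal.} Otherwise $C'$ properly contains a circuit $G'$, corresponding to some $G\subsetneq C$. Let $e=c^{G'}$, indexed by $G$. Applying $T_{-t}$ to the relation of $G'$ gives $\sum_Ge_{j,k}\psi_{j,k+n_j-a^jt}=0$. By Lemma~\ref{lem:coeff} for the circuit $G'$ we have $\sum_G|e_{j,k}|\le\sqrt M$, so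
\[
\Bigl\|\sum_{(j,k)\in G}e_{j,k}\psi_{j,k}\Bigr\|\le\sqrt M\,\eta<\sqrt A .
\]
But $G$ is independent, so by Lemma~\ref{lem:fin} this norm is at least $\sqrt A\,\|e\|=\sqrt A$, a contradiction.
\end{proof}

What do we gain by moving a circuit again and again with a fixed rounding error? Suppose, to see the point in the smallest case, that $d=1$ and $\{(0,0),(1,0),(1,1)\}$ is a circuit. Choose integers $u\ge1$ and $v$ with $|au-v|\le\varepsilon$, and put $\delta=au-v$. Moving the circuit $n$ times with $t=u$, we obtain the circuits $\{(0,nu),(1,nv),(1,nv+1)\}$. Translating their normalized relations back by $-nu$ leads to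
\[
\alpha_n\psi_{0,0}=\beta_n\psi_{1,-n\delta}+\gamma_n\psi_{1,1-n\delta},\qquad |\alpha_n|^2\ge\kappa,\quad|\beta_n|,|\gamma_n|\le1 .
\]
If $\delta\ne0$, the rounding error accumulates: the right-hand side runs off to infinity and converges weakly to $0$, while the left-hand side stays on the line through $\psi_{0,0}$ with norm at least $\sqrt\kappa$. This is impossible. So $\delta=0$ and $a=v/u$ is rational. In general we separate the levels with zero rounding error from the others.

\begin{lemma}\label{lem:rational}
Let $C$ be a circuit with smallest level $0$. Then $a^j\in\mathbb Q$ for every level $j$ of $C$.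
\end{lemma}

\begin{proof}
Let $\varepsilon$ be as in Lemma~\ref{lem:approx}. Dirichlet's theorem on simultaneous approximation says that finitely many real numbers have a common integer multiplier $u\ge1$ that brings each of them within $\varepsilon$ of an integer. Hence there are integers $u\ge1$ and $v_j$ with $|a^ju-v_j|\le\varepsilon$ for all levels $j$ of $C$. We take $v_0=u$ and put $\delta_j=a^ju-v_j$, so $\delta_0=0$. If all $\delta_j$ vanish, then $a^j=v_j/u\in\mathbb Q$ and we are done. Suppose that some $\delta_j\ne0$.

Let $e_1$ be the first unit vector of $\mathbb R^d$. Lemma~\ref{lem:approx} with $t=ue_1$ and $n_j=v_je_1$ does not change the set of levels and can be applied repeatedly. So for every $n\ge0$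
\[
C^{(n)}=\{(j,k+nv_je_1):(j,k)\in C\}
\]
is a circuit. Let $c^{(n)}$ be its unit relation vector, indexed by $C$. Applying $T_{-nue_1}$ to its relation, we get
\[
\sum_{(j,k)\in C}c^{(n)}_{j,k}\,\psi_{j,\,k-n\delta_je_1}=0 .
\]
Let $S=\{(j,k)\in C:\delta_j=0\}$. It contains the elements of level $0$, and it is a proper subset by assumption. Thus
\[
f_n:=\sum_{(j,k)\in S}c^{(n)}_{j,k}\psi_{j,k}=-\sum_{(j,k)\in C\setminus S}c^{(n)}_{j,k}\,\psi_{j,\,k-n\delta_je_1}.
\]
Pass to a subsequence along which $c^{(n)}|_S$ converges, to $c$ say. Then $f_n\to f=\sum_Sc_{j,k}\psi_{j,k}$ in norm. On the other hand, for $(j,k)\in C\setminus S$ the function $\psi_{j,k-n\delta_je_1}$ is the translate of $\psi_{j,k}$ by $-a^{-j}n\delta_je_1$, a vector tending to infinity as $n\to\infty$. Translates of a fixed $L^2$ function by vectors tending to infinity converge weakly to $0$: inner products with compactly supported functions vanish eventually if the function itself has compact support, and the general case follows by density. Since the coefficients are bounded by $1$, $f_n\to0$ weakly, and so $f=0$. But $S$ is independent, and Lemma~\ref{lem:coeff} for the circuits $C^{(n)}$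 gives $|c_{j,k}|^2\ge\kappa$ on $S$. By Lemma~\ref{lem:fin}, $\|f\|^2\ge A\kappa>0$, a contradiction.
\end{proof}

\section{Splicing}\label{sec:splicing}

We can now use exact translations, but we still need the fact that two circuits with a common element can be spliced. Eliminating the common element from the two relations yields a new relation, but not necessarily a minimal one. Its support contains circuits, and each of these may miss one of the two elements, of lowest and of highest level, that we want to keep. The following fact, valid for minimal dependent sets of vectors in any vector space, provides a circuit that contains both.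

\begin{lemma}\label{lem:matroid}
Let $C,C'$ be circuits with $C\cap C'\ne\emptyset$, and let $f\in C$, $g\in C'$. Then some circuit contains both $f$ and $g$.
\end{lemma}

\begin{proof}
Suppose not. Call a pair $(C_1,C_2)$ of circuits \emph{admissible} if $f\in C_1$, $g\in C_2$ and $C_1\cap C_2\ne\emptyset$. There are admissible pairs, and we choose one with $|C_1\cup C_2|$ minimal. By assumption $f\notin C_2$ and $g\notin C_1$. Fix $e\in C_1\cap C_2$.

\emph{Elimination: there is a circuit $C_3$ with $f\in C_3\subset(C_1\cup C_2)\setminus\{e\}$.} Extend the relation vectors of $C_1,C_2$ by zero to vectors $v^1,v^2$ on $C_1\cup C_2$, and let $w=v^2_e\,v^1-v^1_e\,v^2$. This is a relation with $w_e=0$ and, as $f\notin C_2$, with $w_f=v^2_ev^1_f\ne0$. Among the relations $w'$ with $\operatorname{supp}w'\subset\operatorname{supp}w$ and $w'_f\ne0$ choose one with minimal support, and put $C_3=\operatorname{supp}w'$. If $C_3$ were not a circuit, there would be a relation $z\ne0$ with $\operatorname{supp}z\subsetneq\operatorname{supp}w'$. If $z_f\ne0$, this contradicts minimality. If $z_f=0$, pick $h\in\operatorname{supp}z$. Then $w'-(w'_h/z_h)z$ has the same $f$-entry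 as $w'$ and its support is contained in $\operatorname{supp}w'\setminus\{h\}$, again contradicting minimality. So $C_3$ is a circuit.

By symmetry there is a circuit $C_4$ with $g\in C_4\subset(C_1\cup C_2)\setminus\{e\}$.

\emph{Conclusion.} A circuit does not properly contain another one. Since $e\in C_1\setminus C_3$, we have $C_3\not\subset C_1$, and so $C_3$ meets $C_2\setminus C_1$. Hence $(C_3,C_2)$ is admissible. Its union is contained in $C_1\cup C_2$, so by minimality it equals $C_1\cup C_2$, and therefore $C_1\setminus C_2\subset C_3$. Likewise $C_4\not\subset C_2$, because $e\in C_2\setminus C_4$, and so $C_4$ meets $C_1\setminus C_2\subset C_3$. Hence $(C_3,C_4)$ is admissible. But $C_3\cup C_4\subset(C_1\cup C_2)\setminus\{e\}$, which contradicts the minimality of $|C_1\cup C_2|$.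
\end{proof}

It remains to make a circuit meet a dilated copy of itself. The smallest case shows how rationality is used. Let $d=1$ and $a=3/2$, and let a circuit with levels $0$ and $1$ contain $(0,k_1)$ and $(1,k_2)$. The translation $T_{2\tau}$, $\tau\in\mathbb Z$, maps $(0,k_1)$ to $(0,k_1+2\tau)$ and $(1,k_2)$ to $(1,k_2+3\tau)$. So level-$0$ elements move in steps of $2$ and level-$1$ elements in steps of $3$. As $2$ and $3$ are coprime, we can bring the level-$1$ element of one copy and the level-$0$ element of another copy to the same position, and then raise the second copy by one level.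

\begin{proof}[Proof of Proposition~\ref{prop:indep}]
Suppose there are circuits. By Lemma~\ref{lem:span} there is a circuit $C$ of maximal span $L$, and $L\ge1$ by Lemma~\ref{lem:onelevel}. Applying a power of $D$, we may assume that its smallest level is $0$ and its largest level is $L$. Choose $(0,k_1),(L,k_2)\in C$.

By Lemma~\ref{lem:rational}, $a^j\in\mathbb Q$ for all levels $j$ of $C$, in particular for $j=L$. The set $\{m\in\mathbb Z:a^m\in\mathbb Q\}$ is a subgroup of $\mathbb Z$ containing $L$, so it equals $r\mathbb Z$ for some $r\ge1$. Therefore $L=rN$ with $N\ge1$, and all levels of $C$ have the form $ri$ with $0\le i\le N$. Write $a^r=p/q$ with coprime integers $p\ne0$ and $q\ge1$.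

Let $\tau\in\mathbb Z^d$. Since $a^{ri}q^N\tau=p^iq^{N-i}\tau\in\mathbb Z^d$ for $0\le i\le N$, the unitary $T_{q^N\tau}$ maps $C$ to the circuit
\[
C_\tau=\{(ri,\,k+p^iq^{N-i}\tau):(ri,k)\in C\},
\]
which has the same levels as $C$ and contains $(0,k_1+q^N\tau)$ and $(L,k_2+p^N\tau)$. As $p^N$ and $q^N$ are coprime, there are integers $\mu,\nu$ with $\mu q^N+\nu p^N=1$. With $\tau=\mu(k_2-k_1)$ and $\sigma=-\nu(k_2-k_1)$ we obtain
\[
k_1+q^N\tau=k_2+p^N\sigma=:x .
\]
The circuit $C_\sigma$ contains $(L,x)$ and an element $f$ of level $0$. The image of $C_\tau$ under $D^L$,
\[
C'=\{(j+L,k):(j,k)\in C_\tau\},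
\]
is a circuit which contains $(L,x)$ and an element $g$ of level $2L$. Since $C_\sigma\cap C'\ne\emptyset$, Lemma~\ref{lem:matroid} provides a circuit containing $f$ and $g$. Its span is at least $2L>L$, which contradicts the maximality of $L$. Hence there are no circuits, and every finite subfamily of $\{\psi_{j,k}\}$ is linearly independent.
\end{proof}

This completes the proof of Theorems~\ref{thm:main} and~\ref{thm:strong}.

\begin{thebibliography}{1}
\bibitem{source}
\emph{Decomposition of Riesz frames and wavelets into a finite union of linearly independent sets},
\url{http://www.uni-ulm.de/fileadmin/website_uni_ulm/mawi.inst.050/people/lindner/christensen-lindner4.pdf}.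
\end{thebibliography}

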